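# Distributive algebraic lattices that no majority algebra represents

## 1. Guessing "yes": three elements, chains, and at most $\aleph_1$ compact elements

A majority algebra is an algebra $(M;m)$ with one ternary operation satisfying
$$m(x,x,y)=m(x,y,x)=m(y,x,x)=x\qquad\text{for all }x,y\in M .$$
Its congruences, ordered by inclusion, form a lattice $\operatorname{Con}M$. Two things are always true of it. It is algebraic, as is every congruence lattice. It is also distributive, and the reason is worth seeing, because the same device returns later. Let $(x,y)\in\alpha\cap(\beta\vee\gamma)$. There is a chain $x=z_0,z_1,\dots,z_r=y$ whose successive members are related by $\beta$ or by $\gamma$. Apply $z\mapsto m(x,y,z)$ to the chain. The new chain starts at $m(x,y,x)=x$, ends at $m(x,y,y)=y$, and has steps in $\beta$ or $\gamma$. All its members are $\alpha$-related to $x$, because $m(x,y,z)\mathrel\alpha m(x,x,z)=x$. So each step lies in $\alpha\cap\beta$ or in $\alpha\cap\gamma$, and $(x,y)\in(\alpha\cap\beta)\vee(\alpha\cap\gamma)$.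

The question, taken from "Evaporation Schemes in Congruence Lattices of Majority Algebras" (https://ploscica.science.upjs.sk/clanky/p43.pdf), is whether these are the only restrictions: *is every distributive algebraic lattice isomorphic to $\operatorname{Con}M$ for some majority algebra $M$?* The natural first guess is yes. We test it.

**Three-element algebras.** Let $M=\{0,1,2\}$. On triples with a repeated entry the majority law decides $m$. On the six triples with distinct entries $m$ is free; let $R\subseteq M$ be the set of values taken there. I claim that the partition $\{i,j\}\,|\,\{l\}$ is a congruence if and only if $R\subseteq\{i,j\}$. A triple with distinct entries has exactly two entries in $\{i,j\}$. Replacing $j$ by $i$ turns it into a triple with value $i$, so $R\subseteq\{i,j\}$ is necessary. Conversely, let $R\subseteq\{i,j\}$. A triple with at least two entries in $\{i,j\}$ has its value in $\{i,j\}$: if its entries are distinct, the value is in $R$, and otherwise the repeated entry must be $i$ or $j$. Any other triple has at least two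 entries $l$ and value $l$. So the class of the value depends only on the classes of the entries.

Hence $|R|=3$ gives the two-element chain, $|R|=2$ gives the three-element chain, and $|R|=1$ gives the four-element Boolean lattice. Three middle congruences would need $R\subseteq\{0,1\}\cap\{0,2\}\cap\{1,2\}=\varnothing$, which is impossible, in agreement with distributivity. So far the guess holds.

**Lattices.** Let $L$ be a lattice and $m(x,y,z)=(x\wedge y)\vee(y\wedge z)\vee(z\wedge x)$. This is a majority operation, and $\operatorname{Con}(L;m)=\operatorname{Con}L$. Congruences of $L$ clearly preserve $m$. Conversely let $\theta\in\operatorname{Con}(L;m)$, $x\mathrel\theta x'$ and $y\in L$. With $o=x\wedge x'\wedge y$ we have $m(x,y,o)=(x\wedge y)\vee o=x\wedge y$ and likewise $m(x',y,o)=x'\wedge y$, so $x\wedge y\mathrel\theta x'\wedge y$. With $o=x\vee x'\vee y$ we have $m(x,y,o)=(x\wedge y)\vee y\vee x=x\vee y$, and likewise for $x'$, so $x\vee y\mathrel\theta x'\vee y$. Thus whatever lattices represent, majority algebras represent.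

By A. P. Huhn (*On the representation of distributive algebraic lattices II, III*, Acta Sci. Math. (Szeged) 53 (1989)), every distributive algebraic lattice with at most $\aleph_1$ compact elements is $\operatorname{Con}L$ for a lattice $L$. So it is also the congruence lattice of a majority algebra. The guess passes every finite test, every countable test, and every test with $\aleph_1$ compact elements.

It is nevertheless wrong.

**Answer.** No. There is a distributive algebraic lattice, with a compact top element and $\aleph_{\omega+1}$ compact elements, that is not isomorphic to $\operatorname{Con}M$ for any majority algebra $M$.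

By the remark on lattices, a counterexample needs at least $\aleph_2$ compact elements, so any proof must use large cardinalities somewhere. We shall see exactly where.

## 2. Compact elements, distributive semilattices, and the two theorems

An element $c$ of a complete lattice is compact if $c\le\bigvee Z$ implies $c\le\bigvee Z_0$ for some finite $Z_0\subseteq Z$. A complete lattice is algebraic if every element is a join of compact ones. The compact elements form a $(\vee,0)$-semilattice, and an algebraic lattice is isomorphic to the lattice of ideals of this semilattice. Here an ideal is a nonempty lower subset closed under $\vee$, and $\operatorname{Id}S$ is the lattice of ideals of $S$.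

For an algebra $A$, let $\Theta(x,y)$ be the least congruence containing $(x,y)$. The compact congruences are the finite joins of principal congruences $\Theta(x,y)$; they form the semilattice $\operatorname{Con_c}A$. Two elements $x,y$ are related by $\beta\vee\gamma$ exactly when there is a chain from $x$ to $y$ with steps in $\beta$ and $\gamma$. By repeating elements we may let it alternate, starting with $\beta$. An operation on $A$ is *compatible* if it preserves all congruences of $A$; for example, $m$ above is compatible on the lattice $L$ though it is not a basic operation of $L$.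

**Definition.** A $(\vee,0)$-semilattice is *distributive* if $w\le u\vee v$ implies $w=u'\vee v'$ for some $u'\le u$, $v'\le v$.

A distributive lattice with $0$ is an example: take $u'=w\wedge u$, $v'=w\wedge v$. The semilattice $\{0,a,b,c,1\}$ in which any two of $a,b,c$ join to $1$ is not distributive: $a\le b\vee c$, but only $0$ lies below both $a$ and $b$, or below both $a$ and $c$.

If $S$ is distributive, then $\operatorname{Id}S$ is a distributive algebraic lattice whose compact elements are the principal ideals, which form a copy of $S$. Indeed, $Q\vee R=\{x:x\le q\vee r\text{ for some }q\in Q,\ r\in R\}$. If $x\in P\cap(Q\vee R)$, then $x\le q\vee r$, so $x=x_1\vee x_2$ with $x_1\le q$ and $x_2\le r$. As $x_1,x_2\le x\in P$, we get $x\in(P\cap Q)\vee(P\cap R)$. An ideal is the directed union of the principal ideals inside it. A principal ideal contained in a join of ideals is contained in a finite subjoin, since its generator lies below a finite join of elements. This gives the claim about compact elements.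

**Definition.** A $(\vee,0)$-homomorphism $\mu:S'\to S$ is *weakly distributive* if $\mu(\alpha)\le a\vee b$ implies $\alpha\le\beta\vee\gamma$ for some $\beta,\gamma\in S'$ with $\mu(\beta)\le a$, $\mu(\gamma)\le b$.

Isomorphisms are weakly distributive: take $\beta=\mu^{-1}(a)$, $\gamma=\mu^{-1}(b)$. So is every homomorphism $\mu:S'\to\{0,1\}$. If $\mu(\alpha)\le a\vee b$, then $\mu(\alpha)\le a$ or $\mu(\alpha)\le b$; take $(\beta,\gamma)=(\alpha,0)$ in the first case and $(0,\alpha)$ in the second.

In Section 3 we construct, for each set $\Omega$, a distributive $(\vee,0)$-semilattice $G(\Omega)$ with largest element $1\ne0$; for infinite $\Omega$ it has cardinality $|\Omega|$.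

**Theorem 1.** If $|\Omega|\ge\aleph_{\omega+1}$, there is no majority algebra $M$ with $\operatorname{Con}M\cong\operatorname{Id}G(\Omega)$.

**Theorem 2.** Let $|\Omega|\ge\aleph_{\omega+1}$ and let $A$ be an algebra with a compatible ternary operation $d$ such that

* (d1) $d(x,x,y)=d(x,y,x)=x$ for all $x,y$;
* (d2) for every $\theta\in\operatorname{Con}A$: if $d(x,y,y)\mathrel\theta x$ and $d(y,x,x)\mathrel\theta y$, then $x\mathrel\theta y$.

Then there is no weakly distributive $(\vee,0)$-homomorphism $\mu:\operatorname{Con_c}A\to G(\Omega)$ with $\mu\ne0$.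

**Proof of Theorem 1 from Theorem 2.** Suppose $\operatorname{Con}M\cong\operatorname{Id}G(\Omega)$. Comparing compact elements gives an isomorphism $\operatorname{Con_c}M\cong G(\Omega)\ne\{0\}$, which is weakly distributive and nonzero. The operation $d=m$ is compatible and satisfies (d1). It satisfies (d2) because $m(x,y,y)=y$, so the first hypothesis of (d2) already says $y\mathrel\theta x$. This contradicts Theorem 2. $\square$

Taking $|\Omega|=\aleph_{\omega+1}$ gives the Answer: $\operatorname{Id}G(\Omega)$ has exactly $\aleph_{\omega+1}$ compact elements, and its top is the principal ideal of $1$, which is compact. The rest of the lecture proves Theorem 2. If you only care about majority algebras, read $d=m$ and $d(x,y,y)=y$ throughout.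

## 3. The semilattice $G(\Omega)$: generic refinements of $1=a_0^\xi\vee a_1^\xi$

We want a distributive semilattice in which $1=a_0^\xi\vee a_1^\xi$ for very many indices $\xi$, and which is otherwise as free as possible. We describe it by its homomorphisms to $\{0,1\}$, because these are easy to extend.

For a $\{0,1\}$-valued $\varphi$ and a finite set $U$ of symbols put $\varphi(U)=\max_{\gamma\in U}\varphi(\gamma)$, with $\varphi(\varnothing)=0$.

**Definition of $\Gamma_\ell$ and $\mathrm{Val}_\ell$.** Let $\Gamma_0=\{1\}\cup\{a_0^\xi,a_1^\xi:\xi\in\Omega\}$, and let $\mathrm{Val}_0$ be the set of $\varphi:\Gamma_0\to\{0,1\}$ with $\varphi(1)=\max(\varphi(a_0^\xi),\varphi(a_1^\xi))$ for all $\xi$. Given $\Gamma_\ell,\mathrm{Val}_\ell$, write $W\le_\ell U$ (for finite $U,W\subseteq\Gamma_\ell$) if $\varphi(W)\le\varphi(U)$ for all $\varphi\in\mathrm{Val}_\ell$. Let $\Gamma_{\ell+1}$ be $\Gamma_\ell$ together with new distinct symbols $r_\ell(U,V,W)$, one for each triple of finite subsets of $\Gamma_\ell$ with $W\le_\ell U\cup V$. Let $\mathrm{Val}_{\ell+1}$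 be the set of $\varphi:\Gamma_{\ell+1}\to\{0,1\}$ with $\varphi|_{\Gamma_\ell}\in\mathrm{Val}_\ell$ and, for all these triples,
$$\varphi(r_\ell(U,V,W))\le\varphi(U),\quad\varphi(r_\ell(U,V,W))\le\varphi(W),\quad\varphi(W)\le\max\bigl(\varphi(r_\ell(U,V,W)),\varphi(r_\ell(V,U,W))\bigr).\tag{1}$$

**Definition of $G(\Omega)$.** Let $\Gamma=\bigcup_\ell\Gamma_\ell$. A *valuation* is a map $\varphi:\Gamma\to\{0,1\}$ all of whose restrictions to the $\Gamma_\ell$ lie in $\mathrm{Val}_\ell$. For finite $U,W\subseteq\Gamma$ let $W\le U$ mean $\varphi(W)\le\varphi(U)$ for all valuations $\varphi$. Then $G=G(\Omega)$ is the set of finite subsets of $\Gamma$ modulo $\le\cap\ge$, with classes $[U]$, join $[U]\vee[V]=[U\cup V]$ and $0=[\varnothing]$. We write $\gamma$ also for $[\{\gamma\}]$.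

Since $\varphi(U\cup V)=\max(\varphi(U),\varphi(V))$, this is a $(\vee,0)$-semilattice. Each valuation $\varphi$ factors through a homomorphism $G\to\{0,1\}$, and $\{[U]:\varphi(U)=0\}$ is a well-defined ideal.

For example, $\{a_0^\eta\}\le_0\{a_0^\xi\}\cup\{a_1^\xi\}$, because $\varphi(a_0^\eta)\le\varphi(1)$. So $\Gamma_1$ contains $r=r_0(\{a_0^\xi\},\{a_1^\xi\},\{a_0^\eta\})$ and $r'=r_0(\{a_1^\xi\},\{a_0^\xi\},\{a_0^\eta\})$. By (1), $a_0^\eta=r\vee r'$ with $r\le a_0^\xi$ and $r'\le a_1^\xi$.

**Definition (supports).** $\operatorname{supp}1=\varnothing$, $\operatorname{supp}a_i^\xi=\{\xi\}$, and $\operatorname{supp}r_\ell(U,V,W)$ is the union of the supports of the elements of $U\cup V\cup W$. For $J\subseteq\Omega$ let $\Gamma(J)=\{\gamma:\operatorname{supp}\gamma\subseteq J\}$ and $G(J)=\{[U]:U\subseteq\Gamma(J)\text{ finite}\}$.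

Supports are finite, and $\Gamma(J)\cap\Gamma(J')=\Gamma(J\cap J')$. The symbols $r,r'$ of the example have support $\{\xi,\eta\}$.

**Definition (closed sets, partial valuations).** A set $\Delta\subseteq\Gamma$ is *closed* if $1\in\Delta$, $a_0^\xi\in\Delta\Leftrightarrow a_1^\xi\in\Delta$, and $r_\ell(U,V,W)\in\Delta$ implies $U\cup V\cup W\subseteq\Delta$ and $r_\ell(V,U,W)\in\Delta$. A *partial valuation* on a closed $\Delta$ is a map $\psi:\Delta\to\{0,1\}$ with $\psi(1)=\max(\psi(a_0^\xi),\psi(a_1^\xi))$ whenever $a_0^\xi\in\Delta$, and with (1) whenever $r_\ell(U,V,W)\in\Delta$.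

The sets $\Gamma_\ell$, $\Gamma(J)$ and $\{1,a_0^\xi,a_1^\xi\}$ are closed, and so are nonempty unions of closed sets. The partial valuations on $\Gamma_\ell$ are exactly the members of $\mathrm{Val}_\ell$. On $\{1,a_0^\xi,a_1^\xi\}$ there are four of them: all zero, and the three with $\psi(1)=1$.

**Lemma 1.** Every partial valuation $\psi$ on a closed $\Delta$ extends to a valuation.

*Proof.* Let $\varphi=\psi$ on $\Delta$, and put $\varphi(a_i^\xi)=\psi(1)$ for $a_i^\xi\notin\Delta$. Since $a_0^\xi,a_1^\xi$ are both in $\Delta$ or both outside, $\varphi|_{\Gamma_0}\in\mathrm{Val}_0$. Suppose $\varphi$ is defined on $\Gamma_\ell$ with $\varphi|_{\Gamma_\ell}\in\mathrm{Val}_\ell$. For $r_\ell(U,V,W)\in\Delta$, the sets $U,V,W$ and the symbol $r_\ell(V,U,W)$ are inside $\Delta$, and (1) holds because $\psi$ is a partial valuation. For $r_\ell(U,V,W)\notin\Delta$ put $\varphi(r_\ell(U,V,W))=\min(\varphi(U),\varphi(W))$. The first two inequalities of (1) hold. Also $r_\ell(V,U,W)\notin\Delta$, so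
$$\max\bigl(\varphi(r_\ell(U,V,W)),\varphi(r_\ell(V,U,W))\bigr)=\min(\varphi(U\cup V),\varphi(W))=\varphi(W),$$
because $\varphi|_{\Gamma_\ell}\in\mathrm{Val}_\ell$ and $W\le_\ell U\cup V$. So $\varphi|_{\Gamma_{\ell+1}}\in\mathrm{Val}_{\ell+1}$. $\square$

**Basic properties of $G$.** *The relation $\le$ restricts to $\le_\ell$ on finite subsets of $\Gamma_\ell$*: valuations restrict to members of $\mathrm{Val}_\ell$, and every member of $\mathrm{Val}_\ell$ extends to a valuation by Lemma 1.

*$G$ is distributive.* Let $w=[W]\le u\vee v=[U\cup V]$. Choose $\ell$ with $U,V,W\subseteq\Gamma_\ell$. Then $W\le_\ell U\cup V$, so the symbols $r_\ell(U,V,W)$ and $r_\ell(V,U,W)$ exist. By (1) they lie below $w$, they lie below $u$ and $v$ respectively, and $w$ is below their join. So $w$ is their join.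

*$1$ is the largest element and $1\ne0$.* We have $a_i^\xi\le1$, and $r_\ell(U,V,W)\le[W]$, so $\gamma\le1$ for all $\gamma\in\Gamma$ by induction. The constant map $1$ on $\Gamma_0$ is in $\mathrm{Val}_0$ and extends to a valuation, so $1\ne0$. Also $a_0^\xi\vee a_1^\xi=1$.

*If $\Omega$ is infinite, $|G|=|\Omega|$.* Passing from $\Gamma_\ell$ to $\Gamma_{\ell+1}$ adds at most as many symbols as there are triples of finite subsets of $\Gamma_\ell$. So $|\Gamma|=|\Omega|$ and $|G|\le|\Omega|$. The map on $\Gamma_0$ that is $0$ at $a_0^\xi$ and $1$ elsewhere is in $\mathrm{Val}_0$ and extends, so the $a_0^\xi$ are pairwise distinct.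

The next lemma is the only tool by which we ever build ideals of $G$ from pieces.

**Lemma 2 (Amalgamation).** Let $J_i\subseteq\Omega$ $(i\in T)$, and let $K_i$ be an ideal of $G(J_i)$ with $K_i\cap G(J_i\cap J_l)=K_l\cap G(J_i\cap J_l)$ for all $i,l$. Then $G$ has an ideal $K$ with $K\cap G(J_i)=K_i$ for all $i$.

*Proof.* We may assume $T\ne\varnothing$. On the closed set $\Delta=\bigcup_i\Gamma(J_i)$ put $\psi(\gamma)=0$ iff $\gamma\in K_i$, for $\gamma\in\Gamma(J_i)$. This is well defined: if $\gamma\in\Gamma(J_i)\cap\Gamma(J_l)=\Gamma(J_i\cap J_l)$, then $\gamma\in G(J_i\cap J_l)$, where $K_i$ and $K_l$ agree. For finite $U\subseteq\Gamma(J_i)$ we have $\psi(U)=0$ iff all elements of $U$ lie in $K_i$, iff $[U]\in K_i$.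

Each condition required of a partial valuation involves symbols from a single $\Gamma(J_i)$, since $\Gamma(J_i)$ is closed. Each says that some join is below, or equal to, another join. These relations hold in $G$, and $K_i$ is an ideal of $G(J_i)$, so $\psi$ satisfies them: if the larger join is in $K_i$, so is the smaller. Hence $\psi$ is a partial valuation. Extend it to a valuation $\varphi$ and let $K=\{[U]:\varphi(U)=0\}$. For $U\subseteq\Gamma(J_i)$ we have $[U]\in K$ iff $\psi(U)=0$ iff $[U]\in K_i$. $\square$

As an illustration, let $\xi\ne\eta$, $J_1=\{\xi\}$, $J_2=\{\eta\}$. If $K_1$ contains both $a_0^\xi$ and $a_1^\xi$, it contains $1\in G(\varnothing)$, and it can only be amalgamated with a $K_2$ that contains $1$. If $K_1,K_2$ are the ideals of $G(J_1)$, $G(J_2)$ generated by $a_0^\xi$ and by $a_1^\eta$, they both meet $G(\varnothing)$ in $\{0\}$ and can be amalgamated. For $K_1$, define $\psi$ on $\Gamma(\varnothing)\cup\{a_0^\xi,a_1^\xi\}$ by $\psi(\gamma)=0$ iff $\gamma=0$ in $G$ for $\gamma\in\Gamma(\varnothing)$, and $\psi(a_0^\xi)=0$,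 $\psi(a_1^\xi)=1$. This is a partial valuation, and its extension vanishes at $a_0^\xi$ and at no nonzero element of $G(\varnothing)$. The case of $K_2$ is the same.

## 4. Chains for every index, and finitely many indices that do not interfere

From now on, assume that $A,d$ are as in Theorem 2, $|\Omega|\ge\aleph_{\omega+1}$, and $\mu:\operatorname{Con_c}A\to G=G(\Omega)$ is a nonzero weakly distributive homomorphism. We seek a contradiction.

**Step 4.1: a distance with values in $G$.** The purpose is to replace $\mu$ by something we can compute with. Put $D(x,y)=\mu(\Theta(x,y))$ for $x,y\in A$. For an ideal $I$ of $G$, the relation $\{(x,y):D(x,y)\in I\}$ is a congruence of $A$, because $\Theta(x,z)\le\Theta(x,y)\vee\Theta(y,z)$ and, for each basic operation $g$, $\Theta(g(x_1,\dots),g(y_1,\dots))\le\bigvee_i\Theta(x_i,y_i)$. We write $x\equiv y$ (mod $I$) for $D(x,y)\in I$. The following facts are all we use.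

* (D1) $D(x,x)=0$, $D(x,y)=D(y,x)$, $D(x,z)\le D(x,y)\vee D(y,z)$.
* (D2) $D(d(x,y,z),d(x',y',z'))\le D(x,x')\vee D(y,y')\vee D(z,z')$, since $d$ is compatible.
* (D3) If $D(x,y)\le a\vee b$, there is a chain $x=z_0,\dots,z_r=y$ with $D(z_i,z_{i+1})\le a$ for even $i$ and $\le b$ for odd $i$. Indeed, weak distributivity gives $\Theta(x,y)\le\beta\vee\gamma$ with $\mu(\beta)\le a$, $\mu(\gamma)\le b$, and we take an alternating chain for $\beta\vee\gamma$.
* (D4) There are $u,v\in A$ with $D(u,v)\ne0$, since every compact congruence is a finite join of principal ones and $\mu\ne0$.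
* (D5) For every ideal $I$: if $x\not\equiv y$, then $d(x,y,y)\not\equiv x$ or $d(y,x,x)\not\equiv y$ (mod $I$). This is (d2) for the congruence $\equiv$.

**Step 4.2: one chain length for many indices.** Let $\varepsilon(i)\in\{0,1\}$ be the parity of $i$. For each $\xi\in\Omega$ we have $D(u,v)\le1=a_0^\xi\vee a_1^\xi$, so (D3) gives a chain
$$u=z_0^\xi,\ z_1^\xi,\dots,z_{n(\xi)}^\xi=v,\qquad D(z_i^\xi,z_{i+1}^\xi)\le a^\xi_{\varepsilon(i)} .$$
Chains can be lengthened by repeating $v$. Since $\aleph_{\omega+1}$ is regular and uncountable, among $\aleph_{\omega+1}$ indices some value of $n(\xi)$ occurs $\aleph_{\omega+1}$ times. So there are $n\ge3$ and $\Omega'\subseteq\Omega$ with $|\Omega'|=\aleph_{\omega+1}$ such that all chains for $\xi\in\Omega'$ have length exactly $n$. Put $N=2n-1$.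

We have no control over $n$: it depends on $A$. This is why $\Omega'$ should have size at least $\aleph_N$ for every $N$ that could come up.

**Step 4.3: which indices can a distance involve?** For $J\subseteq\Omega'$ let $A(J)$ be the closure under $d$ of $\{u,v\}\cup\{z_i^\xi:\xi\in J,\ i\le n\}$. For each pair $(x,y)$ fix a finite $s(x,y)\subseteq\Omega$ with $D(x,y)\in G(s(x,y))$; it exists because supports are finite. Put $F(J)=\bigcup_{x,y\in A(J)}s(x,y)$. This is monotone in $J$ and countable for finite $J$.

Nothing prevents $D(x,y)$, for $x,y\in A(J)$, from involving indices outside $J$. The next lemma finds finitely many indices among which this does not happen.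

**Lemma 3 (Kuratowski-type).** Let $j\ge1$, $|S|\ge\aleph_j$, and let $\Phi$ be a monotone map from finite subsets of $S$ to countable subsets of $S$. Then there is $X\subseteq S$ with $|X|=j$ and $\xi\notin\Phi(X\setminus\{\xi\})$ for all $\xi\in X$.

*Proof.* For $j=1$ choose $\xi\notin\Phi(\varnothing)$ and $X=\{\xi\}$. For the step from $j$ to $j+1$ let $|S|\ge\aleph_{j+1}$. Start with a subset of $S$ of size $\aleph_j$ and close off in $\omega$ steps, adding in each step all $\Phi(J)$ with $J$ a finite subset of the current set. The size stays $\aleph_j$. The result is $T\subseteq S$ with $|T|=\aleph_j$ and $\Phi(J)\subseteq T$ for all finite $J\subseteq T$. Choose $\xi\in S\setminus T$. Apply the induction hypothesis to $T$ and the map $J\mapsto\Phi(J\cup\{\xi\})\cap T$, obtaining $X'\subseteq T$, and put $X=X'\cup\{\xi\}$. For $\eta\in X'$ we have $\eta\notin\Phi((X'\setminus\{\eta\})\cup\{\xi\})=\Phi(X\setminus\{\eta\})$. For $\xi$ itself, $\Phi(X')\subseteq T\not\ni\xi$. $\square$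

For $j=2$ the lemma gives two elements $\xi,\eta$ with $\xi\notin\Phi(\{\eta\})$ and $\eta\notin\Phi(\{\xi\})$.

**Step 4.4: fixing $X$.** Apply Lemma 3 to $S=\Omega'$, $\Phi(J)=F(J)\cap\Omega'$ and $j=N$. Fix the resulting $X\subseteq\Omega'$ with $|X|=N$. For $E\subseteq X$ put
$$G[E]:=G\bigl((\Omega\setminus X)\cup E\bigr).$$
If $\xi\in X\setminus E$, then $F(E)\subseteq F(X\setminus\{\xi\})\not\ni\xi$. Hence $F(E)\subseteq(\Omega\setminus X)\cup E$, that is,
$$x,y\in A(E),\ E\subseteq X\ \Longrightarrow\ D(x,y)\in G[E].\tag{2}$$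
The index sets of $G[E]$ and $G[E']$ intersect in the index set of $G[E\cap E']$. So Lemma 2 applies to families of ideals of various $G[E]$ which agree on the $G[E\cap E']$.

**Notation.** $B\eta\kappa$ means $B\cup\{\eta,\kappa\}$, $BE$ means $B\cup E$, and so on. $\langle\cdot\rangle$ denotes the ideal of $G$ generated by the listed ideals and elements. A *polynomial over $A(E)$* is a composition of maps $z\mapsto d(c,c',z)$ with $c,c'\in A(E)$. It maps $A(E')$ into $A(E\cup E')$, and $D(f(z),f(z'))\le D(z,z')$ by (D2).

## 5. Configurations: chains modulo an ideal, with room for amalgamation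

We have two points $u,v$ joined, for each $\eta\in X$, by a chain of length $n$ whose steps are alternately bounded by $a_0^\eta$ and $a_1^\eta$. We shall change the endpoints, the chains and the bounds several times. The next definition records what must survive. A set $B$ collects the indices already used up, $Y$ the indices still free, and $I$ what has been declared negligible.

**Definition.** For $k\ge2$, a *$k$-configuration* consists of a partition $X=B\sqcup Y$, an ideal $I$ of $G$, elements $p,q\in A(B)$, and, for every $\eta\in Y$, elements $t_0^\eta,\dots,t_k^\eta\in A(B\eta)$ and $b_0^\eta,b_1^\eta\in G[B\eta]$, such that: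

* (C1) $D(p,q)\notin I$.
* (C2) $t_0^\eta\equiv p$, $t_k^\eta\equiv q$ (mod $I$), and $D(t_i^\eta,t_{i+1}^\eta)\in\langle I,b^\eta_{\varepsilon(i)}\rangle$ for $0\le i<k$.
* (C3) For pairwise disjoint $E,U_0,U_1\subseteq Y$ and every ideal $H$ of $G[BE]$ with $H\cap G[B]=I\cap G[B]$ and $H\supseteq I\cap G[B\eta]$ for all $\eta\in E$, there is an ideal $K\supseteq I$ of $G$ containing $b_0^\kappa$ $(\kappa\in U_0)$ and $b_1^\kappa$ $(\kappa\in U_1)$ with $K\cap G[BE]=H$.

In words, (C3) says: prescribe what happens on $G[BE]$, without changing anything on $G[B]$. Then at each index outside $E$ you may still kill one of $b_0^\kappa,b_1^\kappa$, and the prescription on $G[BE]$ stays exactly as it was. Taking $H=I\cap G[BE]$ gives a consequence that we use constantly.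

* (R) For pairwise disjoint $E,U_0,U_1\subseteq Y$: if $w\in G[BE]$ and $w\in\langle I,\ b_0^\kappa\,(\kappa\in U_0),\ b_1^\kappa\,(\kappa\in U_1)\rangle$, then $w\in I$.

Indeed, the $K$ of (C3) contains that generated ideal, so $w\in K\cap G[BE]=I\cap G[BE]$.

The disjointness of $U_0$ and $U_1$ matters. By (C2), $D(p,q)\in\langle I,b_0^\eta,b_1^\eta\rangle$ for each single $\eta\in Y$, while $D(p,q)\in G[B]\setminus I$. So (R) would be false if some $\eta$ could belong to both $U_0$ and $U_1$.

**Reversal.** Replacing $(p,q,t_i^\eta)$ by $(q,p,t_{k-i}^\eta)$ and, if $k$ is even, interchanging $b_0^\eta$ and $b_1^\eta$ for all $\eta\in Y$, gives again a $k$-configuration with the same $B,Y,I$. The step from $t_{k-i}^\eta$ to $t_{k-i-1}^\eta$ is bounded by $b^\eta_{\varepsilon(k-1-i)}$ modulo $I$. We have $\varepsilon(k-1-i)=\varepsilon(i)$ for odd $k$ and $1-\varepsilon(i)$ for even $k$. Condition (C3) is symmetric under interchanging the two bounds for all $\eta$ at once.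

**Lemma 4.** There is an $n$-configuration with $B=\varnothing$, $Y=X$.

*Proof.* Let $I=\{0\}$, $p=u$, $q=v$, $t_i^\eta=z_i^\eta$, $b_i^\eta=a_i^\eta$. Then (C1) is (D4), and (C2) is the choice of the chains. For (C3), let $H$ be an ideal of $G[E]$ with $H\cap G[\varnothing]=\{0\}$. As $1\in G[\varnothing]$ and $1\ne0$, we have $1\notin H$. The set
$$\Gamma\bigl((\Omega\setminus X)\cup E\bigr)\cup\{a_0^\kappa,a_1^\kappa:\kappa\in U_0\cup U_1\}$$
is closed, and the listed $a_i^\kappa$ are not in the first part, since $\kappa\in X\setminus E$. Define $\psi(\gamma)=0$ iff $\gamma\in H$ on the first part, and $\psi(a_j^\kappa)=0$, $\psi(a_{1-j}^\kappa)=1$ for $\kappa\in U_j$. On the first part the conditions of a partial valuation hold as in the proof of Lemma 2. For the new symbols the condition is $\psi(1)=\max(0,1)$, which holds since $1\notin H$. Extend $\psi$ to a valuation $\varphi$ by Lemma 1 and let $K=\{[U]:\varphi(U)=0\}$. Then $K\supseteq\{0\}=I$, $K\cap G[E]=H$, and $a_j^\kappa\in K$ for $\kappa\in U_j$. $\square$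

## 6. Chains of length two: three witnesses and a triangle inequality

Suppose first that we are lucky and the chains have length $2$. Then each $\eta$ has a single midpoint $t^\eta$. Compare three midpoints $t^\eta,t^\kappa,t^\lambda$. The distance of two midpoints is small in two different ways, once through $p$ and once through $q$. This allows us to decide freely, and for each pair separately, whether the distance goes into an ideal. Putting in two of the three and leaving out the third violates the triangle inequality.

**Lemma 5.** There is no $2$-configuration with $|Y|\ge3$.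

*Proof.* Suppose there is one. Put $t^\eta=t_1^\eta$, $T^\eta=D(p,t^\eta)$, $V^\eta=D(t^\eta,q)$. Both distances are in $G[B\eta]$ by (2), and (C2) gives $T^\eta\in\langle I,b_0^\eta\rangle$, $V^\eta\in\langle I,b_1^\eta\rangle$. For $\eta\ne\kappa$ put $c_{\eta\kappa}=D(t^\eta,t^\kappa)\in G[B\eta\kappa]$. Then $c_{\eta\kappa}\le T^\eta\vee T^\kappa$ and $c_{\eta\kappa}\le V^\eta\vee V^\kappa$. Let
$$W_\eta=G[B\eta]\cap\langle I,T^\eta\rangle\cap\langle I,V^\eta\rangle,$$
an ideal of $G[B\eta]$.

**Step (i): a foreign $b_0^\kappa$ adds nothing on $G[B\eta]$.** *If $w\in G[B\eta]$ and $w\in\langle I,T^\eta,b_0^\kappa\rangle$ with $\kappa\ne\eta$, then $w\in\langle I,T^\eta\rangle$.* Let $H=\langle I,T^\eta\rangle\cap G[B\eta]$. By (R) with $E=\varnothing$, $H\cap G[B]\subseteq\langle I,b_0^\eta\rangle\cap G[B]\subseteq I$. Also $H\supseteq I\cap G[B\eta]$, so $H\cap G[B]=I\cap G[B]$. By (C3) with $E=\{\eta\}$, $U_0=\{\kappa\}$, $U_1=\varnothing$, there is $K\supseteq I$ with $b_0^\kappa\in K$ and $K\cap G[B\eta]=H\ni T^\eta$. Then $w\in K\cap G[B\eta]=H$.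 In the same way, with $b_1$ and $U_1$ in place of $b_0$ and $U_0$: *if $w\in G[B\eta]$ and $w\in\langle I,V^\eta,b_1^\kappa\rangle$, then $w\in\langle I,V^\eta\rangle$.*

**Step (ii): two ideals on $G[B\eta\kappa]$ with the same traces.** Let
$$K^0_{\eta\kappa}=\langle I,W_\eta,W_\kappa,c_{\eta\kappa}\rangle\cap G[B\eta\kappa],\qquad K^1_{\eta\kappa}=\langle I,W_\eta,W_\kappa\rangle\cap G[B\eta\kappa].$$
*Both meet $G[B\eta]$ in $W_\eta$ and $G[B\kappa]$ in $W_\kappa$.* Let $w\in K^0_{\eta\kappa}\cap G[B\eta]$. Since $W_\eta\subseteq\langle I,T^\eta\rangle$, $W_\kappa\subseteq\langle I,T^\kappa\rangle$ and $c_{\eta\kappa}\le T^\eta\vee T^\kappa$, we get $w\in\langle I,T^\eta,T^\kappa\rangle\subseteq\langle I,T^\eta,b_0^\kappa\rangle$. So $w\in\langle I,T^\eta\rangle$ by (i). Likewise $w\in\langle I,V^\eta,V^\kappa\rangle\subseteq\langle I,V^\eta,b_1^\kappa\rangle$, so $w\in\langle I,V^\eta\rangle$. Hence $w\in W_\eta$. The statement about $G[B\kappa]$ follows by symmetry, and $W_\eta\cup W_\kappa\subseteq K^1_{\eta\kappa}\subseteq K^0_{\eta\kappa}$ gives the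 rest.

**Step (iii): the two ideals differ, namely $c_{\eta\kappa}\notin K^1_{\eta\kappa}$.** Otherwise, using $W_\eta\subseteq\langle I,V^\eta\rangle$ and $W_\kappa\subseteq\langle I,T^\kappa\rangle$, we get $c_{\eta\kappa}\in\langle I,V^\eta,T^\kappa\rangle\subseteq\langle I,b_1^\eta,b_0^\kappa\rangle$. Hence $D(p,q)\le T^\kappa\vee c_{\eta\kappa}\vee V^\eta\in\langle I,b_0^\kappa,b_1^\eta\rangle$. As $D(p,q)\in G[B]$, (R) with $E=\varnothing$, $U_0=\{\kappa\}$, $U_1=\{\eta\}$ gives $D(p,q)\in I$, contradicting (C1).

**Step (iv): the triangle.** Take distinct $\eta,\kappa,\lambda\in Y$ and the ideals $K^0_{\eta\kappa}$, $K^0_{\kappa\lambda}$, $K^1_{\eta\lambda}$ of $G[B\eta\kappa]$, $G[B\kappa\lambda]$, $G[B\eta\lambda]$. By (ii) they agree on $G[B\kappa]$, $G[B\eta]$, $G[B\lambda]$, as Lemma 2 requires. So some ideal $K$ of $G$ extends all three. Then $c_{\eta\kappa},c_{\kappa\lambda}\in K$, so $c_{\eta\lambda}\le c_{\eta\kappa}\vee c_{\kappa\lambda}$ lies in $K\cap G[B\eta\lambda]=K^1_{\eta\lambda}$, contradicting (iii). $\square$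

**Where this stops for $k\ge3$.** The natural hope is to run the same argument with $t^\eta=t_1^\eta$ for longer chains. The bound $T^\eta\in\langle I,b_0^\eta\rangle$ survives. But the rest of the chain, from $t_1^\eta$ to $q$, now uses both $b_1^\eta$ and $b_0^\eta$, so (C2) only gives $V^\eta\in\langle I,b_0^\eta,b_1^\eta\rangle$. Steps (i) and (iii) then need (R) with $\eta$ in both $U_0$ and $U_1$, and we saw in Section 5 that this is false. Choosing another $t_i^\eta$ as midpoint does not help: for $k\ge3$ at least one of the two sides has two or more steps.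

Nor can we hope that chains of length $2$ always exist. Take the chain $0<1<\dots<r$ as a lattice with its median operation $m$. Let $\alpha$ have the classes $\{0,1\},\{2,3\},\dots$ and $\beta$ the classes $\{0\},\{1,2\},\{3,4\},\dots$ (cut off at $r$). Partitions of a chain into intervals are lattice congruences, and $\alpha\vee\beta$ relates $0$ to $r$. A step in $\alpha$ or in $\beta$ changes the position by at most $1$, so a chain from $0$ to $r$ has at least $r$ steps.

The task is therefore to pass from a $k$-configuration to a $(k-1)$-configuration.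

## 7. A polynomial that separates points inside one $b_\varepsilon^\xi$

The shortening step will need a polynomial $f$ which does not collapse the pair we care about, but moves every point only within a single bound $b_\varepsilon^\xi$. We build it first. The first ingredient is the device from Section 1: apply $z\mapsto d(p,q,z)$ to a chain.

**Lemma 6.** In a $k$-configuration assume $q_1:=d(p,q,q)\not\equiv p$ (mod $I$). Let $\xi\in Y$. Then there are $\varepsilon\in\{0,1\}$ and a polynomial $f$ over $A(B\xi)$ such that $f(p)\not\equiv f(q_1)$ (mod $I$) and $D(f(z),f(z'))\in\langle I,b_\varepsilon^\xi\rangle$ for all $z,z'\in A$.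

*Proof.* All $\equiv$ are modulo $I$.

**Step 1: a chain from $p$ to $q_1$.** Let $\tau_j=d(p,q,t_j^\xi)$ for $0\le j\le k$. Then $\tau_0\equiv d(p,q,p)=p$ and $\tau_k\equiv d(p,q,q)=q_1$. By (D2), $D(\tau_j,\tau_{j+1})\in\langle I,b^\xi_{\varepsilon(j)}\rangle$.

**Step 2: find one step of the chain that matters.** Since $p\not\equiv q_1$, (D5) lets us write $\{a,a'\}=\{p,q_1\}$ with $d(a,a',a')\not\equiv a$. Let $g_j(z)=d(a,\tau_j,z)$ and $e_j=g_j(a')$. Note $g_j(a)=d(a,\tau_j,a)=a$. Where $\tau_j\equiv a$ we have $e_j\equiv d(a,a,a')=a$. Where $\tau_j\equiv a'$ we have $e_j\equiv d(a,a',a')\not\equiv a$. By Step 1 both occur, at $j=0$ and $j=k$ in some order. Hence $e_0\not\equiv e_k$, and $e_j\not\equiv e_{j+1}$ for some $j<k$. Put $\varepsilon=\varepsilon(j)$. Then $D(e_j,e_{j+1})\le D(\tau_j,\tau_{j+1})\in\langle I,b_\varepsilon^\xi\rangle$.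

**Step 3: turn this step into a polynomial with small range.** By (D5) write $\{x,y\}=\{e_j,e_{j+1}\}$ with $d(x,y,y)\not\equiv x$, and let $h(z)=d(x,y,z)$. Then $h(x)=d(x,y,x)=x\not\equiv h(y)$. In other words, $hg_j(a')\not\equiv hg_{j+1}(a')$, whereas $hg_j(a)=h(a)=hg_{j+1}(a)$. If $hg_j(a')\equiv h(a)$ and $hg_{j+1}(a')\equiv h(a)$, we would have a contradiction. So for $f=hg_j$ or for $f=hg_{j+1}$ we have $f(a)\not\equiv f(a')$, that is, $f(p)\not\equiv f(q_1)$.

**Step 4: the range.** For every $z$ we have $D(h(z),x)=D(d(x,y,z),d(x,x,z))\le D(x,y)\in\langle I,b_\varepsilon^\xi\rangle$. So any two values of $h$, hence of $f$, have distance in $\langle I,b_\varepsilon^\xi\rangle$. The coefficients $a,\tau_j,x,y$ lie in $A(B\xi)$, since $p,q\in A(B)$ and $t_j^\xi\in A(B\xi)$. $\square$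

## 8. From chains of length $k$ to chains of length $k-1$

**Lemma 7.** Let $k\ge3$. If there is a $k$-configuration with $|Y|\ge3$, then there is a $(k-1)$-configuration with $|Y'|\ge|Y|-2$.

*Proof.* By (C1) and (D5), $d(p,q,q)\not\equiv p$ or $d(q,p,p)\not\equiv q$ (mod $I$). After a reversal if needed, we may assume $q_1=d(p,q,q)\not\equiv p$ (mod $I$). Fix $\xi\in Y$, and $f,\varepsilon$ from Lemma 6.

The obvious way to shorten is to look at the chains $f(d(p,q,t_j^\eta))$, $0\le j\le k$, which run from $f(p)$ to $f(q_1)$ modulo $I$. If their first step is always trivial modulo $I$, we drop it.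

**Case B:** $f(d(p,q,t_1^\zeta))\equiv f(p)$ (mod $I$) for all $\zeta\in Y\setminus\{\xi\}$.

Let $B'=B\xi$, $Y'=Y\setminus\{\xi\}$, $I'=I$, $p'=f(p)$, $q'=f(q_1)$, and for $\eta\in Y'$
$$t_i'^\eta=f(d(p,q,t_{i+1}^\eta))\ (0\le i\le k-1),\qquad b_0'^\eta=b_1^\eta,\qquad b_1'^\eta=b_0^\eta .$$
These lie in the required sets: $p',q'\in A(B')$, $t_i'^\eta\in A(B'\eta)$, $b_i'^\eta\in G[B\eta]\subseteq G[B'\eta]$.

*(C1)* is $f(p)\not\equiv f(q_1)$. *(C2):* $t_0'^\eta\equiv p'$ is the case assumption. Further, $t_{k-1}'^\eta=f(d(p,q,t_k^\eta))\equiv f(d(p,q,q))=q'$. Finally $D(t_i'^\eta,t_{i+1}'^\eta)\le D(t_{i+1}^\eta,t_{i+2}^\eta)\in\langle I,b^\eta_{\varepsilon(i+1)}\rangle=\langle I,b'^\eta_{\varepsilon(i)}\rangle$.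

*(C3):* Let $E,U_0,U_1\subseteq Y'$ be pairwise disjoint and let $H$ be an ideal of $G[B'E]$ with $H\cap G[B']=I\cap G[B']$ and $H\supseteq I\cap G[B'\eta]$ for $\eta\in E$. Then $H\cap G[B]=I\cap G[B]$, $H\supseteq I\cap G[B\eta]$ for $\eta\in E$, and $H\supseteq I\cap G[B\xi]$. So the old (C3) applies to $E\cup\{\xi\}$, with $U_1$ in the role of $U_0$ and $U_0$ in the role of $U_1$. It gives $K\supseteq I$ with $K\cap G[B'E]=H$, containing $b_1^\kappa=b_0'^\kappa$ for $\kappa\in U_0$ and $b_0^\kappa=b_1'^\kappa$ for $\kappa\in U_1$.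

**Case A:** there is $\zeta\in Y\setminus\{\xi\}$ with $f(d(p,q,y))\not\equiv f(p)$ (mod $I$), where $y:=t_1^\zeta$.

By (C2),
$$D(p,y)\in\langle I,b_0^\zeta\rangle.\tag{3}$$
So now we have a new pair, $f(p)$ and $f(d(p,q,y))$, which is separated modulo $I$, and $y$ is only one step away from $p$. The plan for each remaining $\eta$ is a chain
$$p,\quad d(t_1^\eta,t_2^\eta,p),\quad d(t_1^\eta,t_2^\eta,y),\quad d(p,t_3^\eta,y),\ \dots,\ d(p,t_k^\eta,y)\equiv d(p,q,y).$$
It still has $k$ steps. We apply $f$ to it and add its first step to the ideal $I$. Two features make this harmless. The element $d(t_1^\eta,t_2^\eta,p)$ does not involve $y$, so the added element does not involve $\zeta$. And because of $f$, the added element is bounded by $b_\varepsilon^\xi$ as well as by $b_0^\eta$.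

Without $f$ the argument would stop. The added element $D(p,d(t_1^\kappa,t_2^\kappa,p))$ would lie in $G[B\kappa]$, bounded only by $b_0^\kappa$. In (C3) it would have to be put into one ideal together with the step $D(d(t_1^\kappa,t_2^\kappa,p),d(t_1^\kappa,t_2^\kappa,y))$, whose bounds are $b_1^\kappa$ and $b_0^\zeta$. On $G[B\zeta]$ our only bound for the two together that avoids $b_0^\zeta$ would be $\langle I,b_0^\kappa,b_1^\kappa\rangle$. This contains $D(p,q)$, and (R) does not apply to it.

**Step A1: the new data.** Let $B'=B\xi\zeta$, $Y'=Y\setminus\{\xi,\zeta\}$, $p'=f(p)$, $q'=f(d(p,q,y))$; these elements lie in $A(B')$. For $\eta\in Y'$ put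
$$c_1^\eta=d(t_1^\eta,t_2^\eta,p)\in A(B\eta),\qquad c_2^\eta=d(t_1^\eta,t_2^\eta,y),\qquad c_j^\eta=d(p,t_j^\eta,y)\ (3\le j\le k),$$
all in $A(B\eta\zeta)$, and, using (2),
$$s^\eta=D(f(p),f(c_1^\eta))\in G[B\xi\eta],\qquad I'=\langle I,\ s^\eta\ (\eta\in Y')\rangle,\qquad t_i'^\eta=f(c_{i+1}^\eta)\in A(B'\eta)\ (0\le i\le k-1),$$
$$b_0'^\eta=\bigvee_{i\text{ even},\,0\le i\le k-2}D(c_{i+1}^\eta,c_{i+2}^\eta),\qquad b_1'^\eta=\bigvee_{i\text{ odd},\,1\le i\le k-2}D(c_{i+1}^\eta,c_{i+2}^\eta).$$
Both $b_0'^\eta$ and $b_1'^\eta$ lie in $G[B\eta\zeta]\subseteq G[B'\eta]$.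

**Step A2: estimates.** The purpose is to bound each new element in terms of the old $b$'s, if possible in two independent ways. The claim is
$$s^\eta\in\langle I,b_0^\eta\rangle\cap\langle I,b_\varepsilon^\xi\rangle,\qquad b_0'^\eta\in\langle I,b_1^\eta\rangle\cap\langle I,b_0^\zeta\rangle,\qquad b_1'^\eta\in\langle I,b_0^\eta\rangle.\tag{4}$$

* $s^\eta\le D(p,c_1^\eta)=D(d(p,t_2^\eta,p),d(t_1^\eta,t_2^\eta,p))\le D(p,t_1^\eta)\in\langle I,b_0^\eta\rangle$. The membership $s^\eta\in\langle I,b_\varepsilon^\xi\rangle$ is Lemma 6.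
* $D(c_1^\eta,c_2^\eta)\le D(p,y)\in\langle I,b_0^\zeta\rangle$ by (3). Since $d(t_1^\eta,t_1^\eta,z)=t_1^\eta$ for $z=p$ and $z=y$, both $D(c_1^\eta,t_1^\eta)$ and $D(c_2^\eta,t_1^\eta)$ are $\le D(t_1^\eta,t_2^\eta)\in\langle I,b_1^\eta\rangle$. So $D(c_1^\eta,c_2^\eta)\in\langle I,b_1^\eta\rangle$.
* $D(c_2^\eta,c_3^\eta)=D(d(t_1^\eta,t_2^\eta,y),d(p,t_3^\eta,y))\le D(t_1^\eta,p)\vee D(t_2^\eta,t_3^\eta)\in\langle I,b_0^\eta\rangle$.
* For $3\le j<k$: $D(c_j^\eta,c_{j+1}^\eta)\le D(t_j^\eta,t_{j+1}^\eta)\in\langle I,b^\eta_{\varepsilon(j)}\rangle$. Also, for $3\le j\le k$, $D(c_j^\eta,p)=D(d(p,t_j^\eta,y),d(p,t_j^\eta,p))\le D(p,y)$. Hence $D(c_j^\eta,c_{j+1}^\eta)\le D(p,y)\in\langle I,b_0^\zeta\rangle$ for $3\le j<k$.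

The terms of $b_0'^\eta$ are $D(c_1^\eta,c_2^\eta)$ and $D(c_j^\eta,c_{j+1}^\eta)$ with $j\ge3$ odd. The terms of $b_1'^\eta$ are $D(c_2^\eta,c_3^\eta)$ and $D(c_j^\eta,c_{j+1}^\eta)$ with $j\ge4$ even. So (4) follows.

**Step A3: (C2) for the new data.** We check ends and steps of the new chains. $D(p',t_0'^\eta)=s^\eta\in I'$. Since $k\ge3$, $c_k^\eta=d(p,t_k^\eta,y)$, so $D(t_{k-1}'^\eta,q')\le D(d(p,t_k^\eta,y),d(p,q,y))\le D(t_k^\eta,q)\in I$. Finally $D(t_i'^\eta,t_{i+1}'^\eta)\le D(c_{i+1}^\eta,c_{i+2}^\eta)\le b'^\eta_{\varepsilon(i)}$ for $0\le i<k-1$.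

**Step A4: $I'$ is no larger than $I$ on $G[B']$, and (C1).** By (4), $I'\subseteq\langle I,b_0^\eta\,(\eta\in Y')\rangle$. So (R) with $E=\{\xi,\zeta\}$, $U_0=Y'$, $U_1=\varnothing$ gives
$$I'\cap G[B']=I\cap G[B'].\tag{5}$$
Now $D(p',q')\in G[B']$ by (2), and $D(p',q')\notin I$ by the case assumption. Hence $D(p',q')\notin I'$ by (5), which is (C1).

**Step A5: (C3) for the new data, gluing on a part of the indices.** Let $E,U_0,U_1\subseteq Y'$ be pairwise disjoint, and let $H$ be an ideal of $G[B'E]$ with $H\cap G[B']=I'\cap G[B']$ and $H\supseteq I'\cap G[B'\eta]$ for $\eta\in E$. By (5), $H\cap G[B']=I\cap G[B']$, and hence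
$$H\cap G[B\xi]=I\cap G[B\xi],\quad H\cap G[B\zeta]=I\cap G[B\zeta],\quad H\cap G[B]=I\cap G[B].$$
For $\eta\in E$ we have $s^\eta\in H$, because $s^\eta\in I'\cap G[B\xi\eta]\subseteq I'\cap G[B'\eta]$. For the same reason $I\cap G[B\eta]\subseteq H$.

For $\kappa\in U_0$ we must get both $s^\kappa$ and $b_0'^\kappa$ into the ideal to be constructed. We place them on two different pieces:
$$P_\kappa=\langle I,s^\kappa\rangle\cap G[B\xi\kappa]\ni s^\kappa,\qquad Q_\kappa=\langle I,b_0'^\kappa\rangle\cap G[B\zeta\kappa]\ni b_0'^\kappa .$$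
By (4) and (R),
$$\begin{aligned}P_\kappa\cap G[B\xi]&\subseteq\langle I,b_0^\kappa\rangle\cap G[B\xi]\subseteq I,& P_\kappa\cap G[B\kappa]&\subseteq\langle I,b_\varepsilon^\xi\rangle\cap G[B\kappa]\subseteq I,\\ Q_\kappa\cap G[B\zeta]&\subseteq\langle I,b_1^\kappa\rangle\cap G[B\zeta]\subseteq I,& Q_\kappa\cap G[B\kappa]&\subseteq\langle I,b_0^\zeta\rangle\cap G[B\kappa]\subseteq I.\end{aligned}$$
Here (R) is used with $E=\{\xi\}$, $\{\kappa\}$, $\{\zeta\}$, $\{\kappa\}$ respectively, and with one other index in $U_0$ or $U_1$. This is where each of the double bounds in (4) is spent. Since $P_\kappa\supseteq I\cap G[B\xi\kappa]$ and $Q_\kappa\supseteq I\cap G[B\zeta\kappa]$, these four restrictions equal the corresponding restrictions of $I$.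

Hence the ideals $H$ on $G[B'E]$, $P_\kappa$ on $G[B\xi\kappa]$ and $Q_\kappa$ on $G[B\zeta\kappa]$ $(\kappa\in U_0)$ pairwise agree. The relevant intersections are $B\xi$ (for $H,P_\kappa$, and for $P_\kappa,P_{\kappa'}$), $B\zeta$ (for $H,Q_\kappa$, and for $Q_\kappa,Q_{\kappa'}$), $B\kappa$ (for $P_\kappa,Q_\kappa$) and $B$ (for $P_\kappa,Q_{\kappa'}$ with $\kappa\ne\kappa'$). On each of them all ideals concerned restrict to $I$. By Lemma 2 there is an ideal $K_1$ of $G$ extending all of them.

**Step A6: (C3) for the new data, the remaining indices.** The ideal $K_1$ is right on $E\cup U_0\cup\{\xi,\zeta\}$, but it need not contain $I$. We repair this with the old (C3). Let $E_1=\{\xi,\zeta\}\cup E\cup U_0$ and $H_1=K_1\cap G[BE_1]$. Then $H_1\cap G[B]=H\cap G[B]=I\cap G[B]$. Also $H_1\supseteq I\cap G[B\eta]$ for every $\eta\in E_1$: for $\eta\in\{\xi,\zeta\}\cup E$ because $H$ contains $I\cap G[B\eta]$, and for $\eta\in U_0$ because $P_\eta$ does. Let $O=Y'\setminus(E\cup U_0)$, so $O\supseteq U_1$. The old (C3), applied to $(E_1,O,\varnothing)$ and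 $H_1$, gives an ideal $K\supseteq I$ of $G$ with $b_0^\eta\in K$ for $\eta\in O$ and $K\cap G[BE_1]=H_1$. We check the requirements.

* $K\cap G[B'E]=K_1\cap G[B'E]=H$, since $G[B'E]\subseteq G[BE_1]$.
* $s^\eta\in K$ for all $\eta\in Y'$: for $\eta\in E$ because $s^\eta\in H$, for $\eta\in U_0$ because $s^\eta\in P_\eta\subseteq H_1$, and for $\eta\in O$ because $s^\eta\in\langle I,b_0^\eta\rangle\subseteq K$ by (4). So $I'\subseteq K$.
* $b_0'^\kappa\in Q_\kappa\subseteq H_1\subseteq K$ for $\kappa\in U_0$.
* $b_1'^\kappa\in\langle I,b_0^\kappa\rangle\subseteq K$ for $\kappa\in U_1\subseteq O$, by (4).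

This is (C3). In Case B one index was used and in Case A two, so $|Y'|\ge|Y|-2$. $\square$

## 9. Counting indices: $2n-1$ suffice

**Proof of Theorem 2.** Start with the $n$-configuration of Lemma 4, where $|Y|=|X|=N=2n-1$ and $n\ge3$. Apply Lemma 7 exactly $n-2$ times. Each application lowers the chain length by one and $|Y|$ by at most two. So $|Y|\ge3$ at each application, and at the end the chain length is $2$ and $|Y|\ge2n-1-2(n-2)=3$. The result is a $2$-configuration with $|Y|\ge3$, contradicting Lemma 5. $\square$

With this, Theorem 1 and the Answer of Section 1 are proved, by the derivation in Section 2. The cardinal $\aleph_{\omega+1}$ entered twice: its regularity gave one chain length $n$ for $\aleph_{\omega+1}$ indices, and its being above every $\aleph_N$ gave the set $X$ of $2n-1$ indices satisfying (2). Together with Section 1, the least number of compact elements of a distributive algebraic lattice not representable by a majority algebra lies between $\aleph_2$ and $\aleph_{\omega+1}$; the proof does not determine it.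

## 10. Lattices, Hilbert algebras, and domains of maps to $G(\Omega)$

Let $|\Omega|\ge\aleph_{\omega+1}$ throughout this section.

**Compatible majority operations.** Theorem 2 with $\mu$ an isomorphism shows that $\operatorname{Id}G(\Omega)$ is not the congruence lattice of any algebra with a compatible majority operation. In particular it is not the congruence lattice of an algebra with a majority term, nor of an algebra with compatible lattice operations (no bounds assumed), since the median $m$ of Section 1 is then compatible. This includes Wehrung's theorem that some distributive algebraic lattice is not the congruence lattice of a lattice.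

**Hilbert algebras.** These form a variety, by Diego, and here $d$ is not a majority operation in general. Put $d(x,y,z)=(y\to(z\to x))\to x$. Then $d(x,x,z)=(x\to(z\to x))\to x=1\to x=x$ and $d(x,y,x)=(y\to(x\to x))\to x=(y\to1)\to x=x$, which is (d1). Further, $d(x,y,y)=(y\to x)\to x\ge y$. If in a quotient, which is again a Hilbert algebra, $d(x,y,y)=x$ and $d(y,x,x)=y$, then $y\le x$ and $x\le y$, so $x=y$. This is (d2), and Theorem 2 applies.

**Domains, not images.** Let $S$ be a $(\vee,0)$-semilattice with a nonzero weakly distributive homomorphism $S\to G(\Omega)$. Then $S\not\cong\operatorname{Con_c}A$ for every algebra $A$ as in Theorem 2. Composing an isomorphism $\operatorname{Con_c}A\cong S$ with $S\to G(\Omega)$ would give a nonzero weakly distributive homomorphism $\operatorname{Con_c}A\to G(\Omega)$. The obstruction does not pass to weakly distributive images. A valuation $\varphi$ with $\varphi(1)=1$ induces a surjective homomorphism $G(\Omega)\to\{0,1\}$, which is weakly distributive by the example in Section 2. Yet $\{0,1\}\cong\operatorname{Con_c}M$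 for any two-element majority algebra $M$.
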